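# The Hardy constant of a plane domain is at most $1/4$

## 1. The guess $\frac14$, tested on the half-plane, the disc and the punctured plane

Let $\Omega\subset\mathbb C$ be a nonempty plane domain, $\Omega\ne\mathbb C$, and write $d(z)=\operatorname{dist}(z,\partial\Omega)$ and $z=x+iy$. A smooth function that vanishes near $\partial\Omega$ has to spend energy to become large close to $\partial\Omega$. Hardy's inequality
$$\iint_\Omega|\nabla\varphi|^2\,dx\,dy\ \ge\ c_2(\Omega)\iint_\Omega\frac{\varphi^2}{d^2}\,dx\,dy,\qquad \varphi\in C_0^\infty(\Omega)\ \text{real-valued},$$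
measures this, and $c_2(\Omega)$ denotes the best constant, that is, the infimum of the quotient $\iint|\nabla\varphi|^2\big/\iint\varphi^2d^{-2}$ over $0\ne\varphi\in C_0^\infty(\Omega)$. Area integrals are written without $dx\,dy$ from now on.

How large can $c_2(\Omega)$ be? The guess one makes first is this: seen from very close, a decent boundary looks like a line, so $\Omega$ has to share the test functions of a half-plane, and **$c_2(\Omega)$ cannot exceed the half-plane constant, which is $\frac14$**. It is known that $c_2(\Omega)=\frac14$ for every convex $\Omega\neq\mathbb C$, and also for some non-convex domains close to convex in a certain sense. The Davies problem, as posed in "Sharp Hardy constants for annuli", asks whether $c_2(\Omega)\le\frac14$ for every plane domain $\Omega\ne\mathbb C$.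

We test the guess by hand, with two tools.

**Lipschitz test functions.** Let $V\subset\Omega$ be open and let $\varphi$ be Lipschitz with compact support in $V$. Its mollifications $\varphi_\delta$ (small $\delta$) are in $C_0^\infty(V)$, with supports in one fixed compact subset of $V$, where $d^{-2}$ is bounded. Moreover $\varphi_\delta\to\varphi$ uniformly and $\nabla\varphi_\delta=(\nabla\varphi)_\delta\to\nabla\varphi$ in $L^2$. So a Hardy inequality valid on $C_0^\infty(V)$ holds for $\varphi$ with the same constant.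

**One-dimensional Hardy inequality.** For $a\ge0$ and $h$ Lipschitz with compact support in $(0,\infty)$,
$$\int_0^\infty h'(t)^2\,t^{-a}\,dt\ \ge\ \Big(\frac{1+a}2\Big)^2\int_0^\infty h(t)^2\,t^{-2-a}\,dt.\tag{1}$$
To see this, expand $0\le\int(h'-\beta h/t)^2t^{-a}\,dt$. Integration by parts gives $2\int hh't^{-1-a}\,dt=(1+a)\int h^2t^{-2-a}\,dt$, so $\int h'^2t^{-a}\ge(\beta(1+a)-\beta^2)\int h^2t^{-2-a}$. Take $\beta=\frac{1+a}2$.

For $a=0$ the constant is $\frac14$, and it is approached by powers slightly above $t^{1/2}$. For $\sigma>0$ and $0<\epsilon<1$ put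
$$h_\sigma(t)=\begin{cases}t^{1/2+\sigma},&0<t\le1,\\ 2-t,&1\le t\le2,\\ 0,&t\ge2,\end{cases}\qquad h_{\sigma,\epsilon}=(h_\sigma-\epsilon)_+ .$$
The function $h_{\sigma,\epsilon}$ is continuous, piecewise $C^1$, with support in $[t_\epsilon,2-\epsilon]$, where $t_\epsilon^{1/2+\sigma}=\epsilon$. Its derivative is $h_\sigma'$ or $0$, hence
$$\int_0^\infty h_{\sigma,\epsilon}'^2\,dt\ \le\ \int_0^1\big(\tfrac12+\sigma\big)^2t^{2\sigma-1}dt+1=\frac{(\frac12+\sigma)^2}{2\sigma}+1.\tag{2}$$
As $\epsilon\downarrow0$, $h_{\sigma,\epsilon}\uparrow h_\sigma$, so $\int h_{\sigma,\epsilon}^2t^{-2}\uparrow\int h_\sigma^2t^{-2}\ge\int_0^1t^{2\sigma-1}dt=\frac1{2\sigma}$. For small $\epsilon$ the quotient $\int h_{\sigma,\epsilon}'^2/\int h_{\sigma,\epsilon}^2t^{-2}$ is therefore at most $(\frac12+\sigma)^2+2\sigma+\sigma$, which tends to $\frac14$ as $\sigma\to0$.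

*Half-plane $\{y>0\}$.* Here $d=y$. Inequality (1) with $a=0$, applied in $y$ and integrated in $x$, gives $c_2\ge\frac14$. Conversely, take $\varphi=\alpha(x/N)h(y)$ with $\alpha(x)=(1-|x|)_+$ and $h=h_{\sigma,\epsilon}$. Since $\int\alpha'^2/\int\alpha^2=2/(2/3)=3$, the quotient of $\varphi$ equals
$$\frac{\int h'^2}{\int h^2y^{-2}}+\frac3{N^2}\,\frac{\int h^2}{\int h^2y^{-2}}.$$
Let $N\to\infty$, then $\epsilon\to0$ and $\sigma\to0$. The half-plane has $c_2=\frac14$.

*Unit disc $\mathbb D$.* Here $d=1-|z|$. Take $\varphi=h(N(1-|z|))$ with $h=h_{\sigma,\epsilon}$ and $N>2$. In polar coordinates, with $t=1-|z|$,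
$$\iint|\nabla\varphi|^2=2\pi\int N^2h'(Nt)^2(1-t)\,dt,\qquad\iint\varphi^2d^{-2}=2\pi\int h(Nt)^2t^{-2}(1-t)\,dt.$$
On the support $1-\frac2N\le1-t\le1$, so the quotient is at most $(1-\frac2N)^{-1}\int h'^2/\int h^2t^{-2}$. Hence $c_2(\mathbb D)\le\frac14$.

*Punctured plane $\mathbb C\setminus\{0\}$.* Here $d=|z|$. For $\varphi=\alpha(\log|z|/N)$, with $s=\log|z|$, we get $\iint|\nabla\varphi|^2=2\pi N^{-1}\int\alpha'^2ds$ and $\iint\varphi^2|z|^{-2}=2\pi N\int\alpha^2ds$. The quotient is $3N^{-2}$, so $c_2=0$. The same happens for $\mathbb D\setminus\{0\}$: use $\alpha\big((\log|z|+2N)/N\big)$, which lives in $|z|\le e^{-N}<\frac12$, where $d=|z|$. The guess is consistent with these domains, whose constants are as small as possible.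

The guess is correct, with no assumption on regularity, connectivity or boundedness.

**Theorem 1.** If $\Omega\subsetneq\mathbb C$ is a (nonempty) domain, then $c_2(\Omega)\le\frac14$.

**Theorem 2 (local strengthening).** Let $\Omega\subsetneq\mathbb C$ be a domain, $\zeta\in\partial\Omega$, $r>0$. Then
$$c(\zeta,r):=\inf_{0\ne\varphi\in C_0^\infty(\Omega\cap B(\zeta,r))}\frac{\iint|\nabla\varphi|^2}{\iint\varphi^2d^{-2}}\le\frac14 .$$
In particular, for every compact $K\subset\Omega$ the best constant for $\varphi\in C_0^\infty(\Omega\setminus K)$ is $\le\frac14$.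

Note that $d$ in Theorem 2 is still the distance to $\partial\Omega$. The value $\frac14$ is sharp in both theorems: on the half-plane (1) gives $\iint|\nabla\varphi|^2\ge\frac14\iint\varphi^2y^{-2}$ for every test function, so $c_2=c(\zeta,r)=\frac14$ there.

## 2. Functions of the distance and the length of $\{d=t\}$

For the disc we used $\varphi=h(d)$. A sensible person tries the same in general. The function $d$ is 1-Lipschitz, and $|\nabla d|=1$ almost everywhere, because at a point of differentiability $d$ decreases at unit rate towards a nearest boundary point. Recall the **coarea formula**: for a Lipschitz function $f$ on an open set $W$ and measurable $F\ge0$,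
$$\iint_WF\,|\nabla f|=\int\Big(\int_{\{f=t\}}F\,ds\Big)dt.\tag{3}$$
So if $\Omega$ is bounded and $\ell(t)$ is the length of $\{d=t\}$, then
$$\iint|\nabla h(d)|^2=\int h'(t)^2\ell(t)\,dt,\qquad\iint h(d)^2d^{-2}=\int h(t)^2t^{-2}\ell(t)\,dt.$$
If $\ell$ is nearly constant near $t=0$, we get $\frac14$ as for the disc. But the problem is now a *weighted* one-dimensional problem, and the weight matters. If $\ell(t)$ were a multiple of $t^{-a}$ with $a>0$ on the range where $h$ lives, then by (1) every such quotient would be at least $\frac{(1+a)^2}4>\frac14$. The argument stops exactly here: it needs control on the growth of $\ell$ at $0$, and for an arbitrary boundary we have none.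

We look for a function whose level lines always carry the same weight. A Green function is one: the flux of its gradient through each regular level line is $2\pi$.

## 3. Exhaustions, Green functions and the energy $2\pi m$

**Harnack.** For a positive harmonic function $u$ on $B(z,R)$,
$$u\ge\tfrac13u(z)\ \text{ on }B(z,R/2),\qquad|\nabla u(z)|\le\frac{2u(z)}R.\tag{4}$$
Both follow from $\frac{R-\rho}{R+\rho}u(z)\le u(z+\rho e^{i\theta})\le\frac{R+\rho}{R-\rho}u(z)$: put $\rho=R/2$ and use the minimum principle in the first, and differentiate the upper bound at $\rho=0$ in the second.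

**Exhaustions.** Let $U$ be a domain and $z_0\in U$. *There are bounded domains $U_n\uparrow U$ containing $z_0$, with $\overline{U_n}\subset U_{n+1}$ compact and each $\partial U_n$ a finite union of disjoint smooth Jordan curves.* Take compact sets $E_n$ exhausting $U$. Given $U_{n-1}$, cover $E_n\cup\overline{U_{n-1}}$ by finitely many closed discs in $U$ and join their centers to $z_0$ by paths in $U$. The union is a connected compact set $K_n\ni z_0$. Take $\chi_n\in C_0^\infty(U)$ with $0\le\chi_n\le1$ and $\chi_n=1$ on $K_n$, and, by Sard's theorem, a regular value $s\in(0,1)$ of $\chi_n$. Let $U_n$ be the component of $\{\chi_n>s\}$ containing $z_0$. It contains the connected set $K_n$. Its boundary consists of components of the compact smooth curve $\{\chi_n=s\}$, and $\overline{U_n}\subset\{\chi_n\ge s\}$ is compact in $U$.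

**Green functions.** Let $G_n$ be the Green function of $U_n$ with pole $z_0$: $G_n+\log|z-z_0|$ is harmonic in $U_n$, and $G_n=0$ on $\partial U_n$. Extend $G_n$ by $0$. It is smooth up to $\partial U_n$ away from $z_0$. For $m>0$, $\min(G_n,m)$ is Lipschitz with compact support in $U$. Indeed its gradient is bounded in $U_n$, since it is constant near $z_0$. A segment between two points that leaves $U_n$ first meets $\partial U_n$, and last meets it, at points where the function is $0$, so the Lipschitz bound on the pieces inside $\overline{U_n}$ is enough.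

On $U_n$ the function $G_{n+1}-G_n$ is harmonic (also at $z_0$) and nonnegative on $\partial U_n$, so $G_n$ increases with $n$. Harnack's principle for the increasing harmonic functions $G_n+\log|z-z_0|$ leaves two cases:

* (I) $G_n\to\infty$ locally uniformly in $U$, or
* (II) $G_n\uparrow G$, where $G>0$ is harmonic in $U\setminus\{z_0\}$ and $G+\log|z-z_0|$ is harmonic near $z_0$.

For example, let $z_0=0$ and $U_n=B(0,r_n)$, so $G_n=\log(r_n/|z|)$. If $r_n\uparrow\infty$, then $U=\mathbb C$ and we are in case (I). If $r_n\uparrow1$, then $U=\mathbb D$ and we are in case (II) with $G=\log\frac1{|z|}$.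

**Energy.** For a regular value $t>0$ of $G_n$, the set $\{G_n\ge t\}$ is compact in $U_n$. The divergence theorem for $\nabla G_n$ on $\{G_n>t\}$ minus a small disc about $z_0$ gives $\int_{\{G_n=t\}}|\nabla G_n|\,ds=2\pi$: the outward flux through $\{G_n=t\}$ is $-\int|\nabla G_n|\,ds$, and the flux through the small circle, towards $z_0$, is $2\pi$. By Sard's theorem almost every $t$ is regular, so (3) gives
$$\iint|\nabla\min(G_n,m)|^2=\int_0^m\int_{\{G_n=t\}}|\nabla G_n|\,ds\,dt=2\pi m.\tag{5}$$

## 4. Functions of a Green function, and the factor 2 in the gradient estimate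

**Setup (S).** $U\subset\Omega$ is a domain and $z_0\in U$. The function $G$ is positive and harmonic on $U\setminus\{z_0\}$, and $G+\log|z-z_0|$ is harmonic near $z_0$. For every $t>0$ the set $S_t=\{z\in U:G(z)\ge t\}$ (with $G(z_0)=\infty$) is compact.

*Examples.* In $U=\mathbb D$ with $G=\log\frac1{|z|}$, $S_t$ is the closed disc of radius $e^{-t}$, and (S) holds. In $U=\mathbb D\setminus\{0\}$ with pole $z_0\neq 0$ it fails for the Green function $G$ of case (II). This $G$ is dominated by the Green function of $\mathbb D$, so it is bounded near $0$ and extends harmonically across $0$, with $G(0)>0$ by the minimum principle. For $t<G(0)$ the set $S_t$ contains a punctured neighborhood of $0$ and is not compact. We saw that $c_2=0$ in this domain. In Section 7 we prove that $c_2>0$ forces (S).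

**Critical points.** The critical points of $G$ are the zeros of the holomorphic function $\partial_zG\not\equiv0$ on $U\setminus\{z_0\}$, so they are isolated, and there are none near $z_0$, where $|\nabla G|\sim1/|z-z_0|$. Hence each compact $S_t$ contains finitely many critical points, and only finitely many critical values lie in $[t,\infty)$. Fix a regular value $T$ of $G$ and put
$$g=G/T,\qquad\kappa=2\pi/T.$$
Then $1$ is a regular value of $g$. For a regular value $t>0$ of $g$, the set $\{g=t\}$ is compact, so it is a finite union of disjoint smooth Jordan curves, and it is the boundary of $\{g>t\}$. For such $t$ put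
$$M[f](t)=\frac1\kappa\int_{\{g=t\}}f\,|\nabla g|\,ds,\qquad q(t)=\frac1\kappa\int_{\{g=t\}}\frac{ds}{d}.$$
We use a fact that is proved as Lemma 2(1) below: $M[1](t)=1$. So $M$ is an average.

*Example (the disc).* Let $U=\Omega=\mathbb D$, $z_0=0$, $G=\log\frac1{|z|}$, $T=1$, $\kappa=2\pi$. On $\{g=t\}=\{|z|=e^{-t}\}$ we have $|\nabla g|=e^t$ and $d=1-e^{-t}$. So $M[f](t)$ is the ordinary mean over the circle, and
$$q(t)=\frac{e^{-t}}{1-e^{-t}}=\frac1{e^t-1}\sim\frac1t\quad(t\to0).$$

The first lemma turns the plane inequality into an unweighted inequality on the half-line.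

**Lemma 1.** In setup (S), let $c>0$ satisfy $\iint|\nabla\varphi|^2\ge c\iint\varphi^2d^{-2}$ for all Lipschitz $\varphi$ with compact support in $U$. Then for every continuous, piecewise $C^1$ function $h$ with compact support in $(0,\infty)$,
$$c\int_0^\infty h(t)^2q(t)^2\,dt\ \le\ \int_0^\infty h'(t)^2\,dt.\tag{6}$$

*Proof.* Let $\operatorname{supp}h\subset[a,b]$ and $u=h(g)$, with $u(z_0)=0$. The support of $u$ lies in $\{a\le g\le b\}$, which is compact in $U\setminus\{z_0\}$, and $g$ is smooth there. So $u$ is an admissible Lipschitz function. Level sets of $g$ are null, hence $|\nabla u|^2=h'(g)^2|\nabla g|^2$ almost everywhere. By (3) and $M[1]=1$,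
$$\iint|\nabla u|^2=\int h'(t)^2\int_{\{g=t\}}|\nabla g|\,ds\,dt=\kappa\int h'(t)^2dt.$$
The critical set is countable, hence null, so (3) also gives
$$\iint u^2d^{-2}=\int h(t)^2\int_{\{g=t\}}\frac{ds}{d^2|\nabla g|}\,dt.$$
By Cauchy–Schwarz on $\{g=t\}$,
$$(\kappa q(t))^2=\Big(\int_{\{g=t\}}|\nabla g|^{1/2}\cdot\frac1{d\,|\nabla g|^{1/2}}\,ds\Big)^2\le\kappa\int_{\{g=t\}}\frac{ds}{d^2|\nabla g|}.$$
Therefore $\iint u^2d^{-2}\ge\kappa\int h^2q^2\,dt$. Insert both into the Hardy inequality and divide by $\kappa$. $\square$

The length of the level lines no longer appears. If we knew that $q(t)\ge\lambda/t$ for small $t$, then (6) with $h(t)=h_{\sigma,\epsilon}(Nt)$ and large $N$ would give $c\lambda^2\le\int h_{\sigma,\epsilon}'^2/\int h_{\sigma,\epsilon}^2t^{-2}$, whose right side can be made as close to $\frac14$ as we like. So $c\le\frac1{4\lambda^2}$, and we want $\lambda=1$.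

What does the obvious estimate give? Suppose that (S) holds with $U=\Omega$ and that $\Omega$ is bounded. The set $\{d\ge d(z_0)/2\}$ is compact in $\Omega$, so $g$ has a positive minimum on it. For $t$ below this minimum, $\{g=t\}$ lies in $\{d<d(z_0)/2\}$, where $|z-z_0|\ge d(z_0)-d(z)>d(z)$. So $B(z,d(z))\subset\Omega\setminus\{z_0\}$ and (4) gives
$$|\nabla g(z)|\le\frac{2g(z)}{d(z)},\qquad\text{i.e.}\qquad\frac1d\ge\frac{|\nabla g|}{2t}\ \text{ on }\{g=t\},\qquad q(t)\ge\frac1{2t}M[1](t)=\frac1{2t}.$$
This is $\lambda=\frac12$, and we obtain only $c\le1$. The loss is the factor $2$ in (4), and (4) cannot be improved: the Poisson kernel $u(z)=\frac{R^2-|z|^2}{|R-z|^2}$ satisfies $u(x)=\frac{R+x}{R-x}$ for real $x\in(-R,R)$, so $u(0)=1$ and $|\nabla u(0)|=\frac2R$. A pointwise comparison of $d$ with $g/|\nabla g|$ is stuck here.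

The way out is to ask for less. The inequality $q(t)\ge1/t$ is not needed at each $t$. It should be enough that $\int_t^1q\,d\tau\ge\log\frac1t-C$, because in the test function $t^{1/2+\sigma}$ infinitely many scales count equally as $\sigma\to0$. In such a logarithmic statement a factor $2$ is only an additive constant $\log2$. Two facts make it work. Since $|\nabla\log d|\le1/d$, the integral $\int_t^1q$ controls how much the mean of $\log d$ can drop between level $1$ and level $t$. And this drop is at least $\log\frac1t-C$: by (4), $\log d\le\log t+\text{const}-\log|\nabla g|$ on $\{g=t\}$, and the mean of $\log|\nabla g|$ is bounded below because $\log|\nabla g|$ is subharmonic.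

## 5. Means of $\log d$ and of $\log|\nabla g|$ on level lines

Since $d$ is 1-Lipschitz, $\log d$ is locally Lipschitz in $\Omega$ and $|\nabla\log d|\le1/d$ almost everywhere.

**Lemma 2.** In setup (S):

1. If $v$ is harmonic in $U$, then $M[v](t)=v(z_0)$ for every regular $t>0$. In particular $M[1](t)=1$.
2. For regular $t\in(0,1)$: $M[\log d](1)-M[\log d](t)\le\int_t^1q(\tau)\,d\tau<\infty$.
3. $M[\log|\nabla g|](t)\ge-C_0$ for all regular $t\in(0,1)$, with $C_0$ independent of $t$.

**Proof of (1): Green's formula with the pole.** Let $F=G-Tt$ and $W_\epsilon=\{g>t\}\setminus\overline{B(z_0,\epsilon)}$, with outward normal $n$. Both $v$ and $F$ are harmonic there, so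
$$\int_{\partial W_\epsilon}(v\,\partial_nF-F\,\partial_nv)\,ds=0.$$
On $\{g=t\}$ we have $F=0$ and $\partial_nF=-|\nabla G|$. On the circle the normal points towards $z_0$, so $\partial_nF=\frac1\epsilon+O(1)$ and $F=O(\log\frac1\epsilon)$. The circle has length $2\pi\epsilon$, so its contribution tends to $2\pi v(z_0)$. Thus $\int_{\{g=t\}}v|\nabla G|\,ds=2\pi v(z_0)$. Divide by $T\kappa=2\pi$.

**Proof of (2): the drop of the mean of $\log d$ is an area integral.** Let $f=\log d$, which is Lipschitz near the compact set $\{t\le g\le1\}$, and let $f_\delta$ be its mollifications. The boundary of $\{t<g<1\}$ consists of $\{g=1\}$, where $\partial_ng=|\nabla g|$, and $\{g=t\}$, where $\partial_ng=-|\nabla g|$. Since $g$ is harmonic, $\operatorname{div}(f_\delta\nabla g)=\nabla f_\delta\cdot\nabla g$, and the divergence theorem gives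
$$M[f_\delta](1)-M[f_\delta](t)=\frac1\kappa\iint_{\{t<g<1\}}\nabla f_\delta\cdot\nabla g.$$
As $\delta\to0$, $f_\delta\to f$ uniformly and $\nabla f_\delta\to\nabla f$ in $L^1$ near this set, so the identity holds for $f$. With $|\nabla f|\le1/d$ and (3),
$$M[f](1)-M[f](t)=\frac1\kappa\iint_{\{t<g<1\}}\nabla f\cdot\nabla g\le\frac1\kappa\iint_{\{t<g<1\}}\frac{|\nabla g|}d=\int_t^1q(\tau)\,d\tau.$$
The area integral of $|\nabla g|/d$ is finite, because the integrand is bounded on a compact set.

**Proof of (3): critical points enter with a favorable sign.** The function $L=\log|\nabla g|=\log|2\partial_zg|$ is harmonic off the critical points. Near a critical point $p$ of multiplicity $m_p\ge1$ it is $m_p\log|z-p|$ plus a harmonic function. Let $p$ run through the finitely many critical points in $\{t<g<1\}$. None lies on the boundary, since $t$ and $1$ are regular. On $\{t<g<1\}\setminus\bigcup_p\overline{B(p,\epsilon)}$ both $L$ and $g-t$ are harmonic, so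
$$\int(L\,\partial_ng-(g-t)\,\partial_nL)\,ds=0\quad\text{over the whole boundary}.$$
On $\{g=1\}$ the integrand is $L|\nabla g|-(1-t)\partial_nL$. On $\{g=t\}$ it is $-L|\nabla g|$. On $\partial B(p,\epsilon)$ the outward normal points towards $p$, so $\partial_nL=-\frac{m_p}\epsilon+O(1)$. There $L\,\partial_ng$ contributes $O(\epsilon\log\frac1\epsilon)$, and $-(g-t)\partial_nL$ contributes $2\pi m_p(g(p)-t)+o(1)$. Letting $\epsilon\to0$,
$$\int_{\{g=1\}}L|\nabla g|\,ds-\int_{\{g=t\}}L|\nabla g|\,ds-(1-t)\int_{\{g=1\}}\partial_nL\,ds=-2\pi\sum_pm_p(g(p)-t)\le0.$$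
Divide by $\kappa$ and use $0<1-t<1$:
$$M[L](t)\ge M[L](1)-\frac1\kappa\Big|\int_{\{g=1\}}\partial_nL\,ds\Big|=:-C_0.\qquad\square$$

*Check on the disc.* There $M[\log|\nabla g|](t)=t$, since $|\nabla g|=e^t$ on $\{g=t\}$. The formula in (3) agrees: there are no critical points, $M[L](1)=1$, and $L=-\log|z|$ has $\partial_nL=e$ on the circle of radius $e^{-1}$ (normal towards $0$), so $\frac1\kappa\int\partial_nL\,ds=1$ and $M[L](t)=1-(1-t)=t$. In (2) there is equality: $\int_t^1\frac{d\tau}{e^\tau-1}=\log(1-e^{-1})-\log(1-e^{-t})$.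

## 6. Logarithmic growth of $\int_t^1q$ suffices

**Lemma 3.** In setup (S), suppose $c>0$ satisfies $\iint|\nabla\varphi|^2\ge c\iint\varphi^2d^{-2}$ for all Lipschitz $\varphi$ with compact support in $U$. Suppose also that for some $\lambda>0$ and $C$, $M[\log d](t)\le\lambda\log t+C$ for all regular $t\in(0,1)$. Then $c\le\frac1{4\lambda^2}$.

**Step 1: from means to $\int q$.** By Lemma 2(2), with $C$ replaced by $C-M[\log d](1)$, for almost every $t\in(0,1)$,
$$Q(t):=\int_t^1q\,d\tau\ \ge\ M[\log d](1)-M[\log d](t)\ \ge\ \lambda\log\tfrac1t-C.\tag{7}$$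

**Step 2: an upper bound for a weighted integral of $q^2$.** Apply Lemma 1 to $h_{\sigma,\epsilon}$, use (2), and let $\epsilon\downarrow0$ by monotone convergence. Keeping only $t\in(0,1)$ on the left,
$$c\int_0^1t^{1+2\sigma}q^2\,dt\le\frac{(\frac12+\sigma)^2}{2\sigma}+1.\tag{8}$$

**Step 3: a lower bound for a weighted integral of $q$.** This is where only $Q$, and not $q$ itself, is used. Write $t^{2\sigma}=\int_0^t2\sigma s^{2\sigma-1}ds$ and exchange integrals (everything is nonnegative). With (7), $\int_0^12\sigma s^{2\sigma-1}\log\frac1s\,ds=\frac1{2\sigma}$ and $\int_0^12\sigma s^{2\sigma-1}ds=1$,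
$$\int_0^1t^{2\sigma}q\,dt=\int_0^12\sigma s^{2\sigma-1}Q(s)\,ds\ge\frac\lambda{2\sigma}-C.$$

**Step 4: Cauchy–Schwarz joins the two.** Since $t^{2\sigma}q=t^{1/2+\sigma}q\cdot t^{\sigma-1/2}$,
$$\Big(\int_0^1t^{2\sigma}q\,dt\Big)^2\le\int_0^1t^{1+2\sigma}q^2dt\cdot\int_0^1t^{2\sigma-1}dt=\frac1{2\sigma}\int_0^1t^{1+2\sigma}q^2dt.$$
Equality would hold for $q=\lambda/t$, so nothing is lost in the case we are aiming at. For $\sigma$ so small that $\frac\lambda{2\sigma}-C>0$, Step 3 and (8) give
$$c\cdot2\sigma\Big(\frac\lambda{2\sigma}-C\Big)^2\le\frac{(\frac12+\sigma)^2}{2\sigma}+1.$$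
Multiply by $2\sigma$: $c(\lambda-2\sigma C)^2\le(\frac12+\sigma)^2+2\sigma$. Let $\sigma\to0$ to get $c\lambda^2\le\frac14$. $\square$

## 7. Proof of Theorem 1: a positive Hardy constant produces setup (S)

Let $c=c_2(\Omega)$. We may assume $c>0$. Take $U=\Omega$, fix $z_0\in\Omega$, and use the exhaustion of Section 3. The Hardy inequality holds with constant $c$ for Lipschitz functions with compact support in $\Omega$.

**Step 1: case (I) is impossible, so a Green function exists.** Let $\overline{B(z_0,\rho)}\subset U_1$ and $m_n=\min_{|z-z_0|=\rho}G_n$, and suppose $m_n\to\infty$. By the minimum principle $G_n\ge m_n$ on $B(z_0,\rho)$. The function $\varphi_n=\min(G_n,m_n)/m_n$ is Lipschitz with compact support in $\Omega$, equals $1$ on $B(z_0,\rho)$, and has energy $2\pi m_n/m_n^2=2\pi/m_n\to0$ by (5). But $\iint\varphi_n^2d^{-2}\ge\iint_{B(z_0,\rho)}d^{-2}>0$. This would give $c=0$.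

So (II) holds, and $G_n\uparrow G$. Applying the Hardy inequality to $\min(G_n,1)$, (5) with $m=1$ and monotone convergence give
$$c\iint_\Omega\min(G,1)^2d^{-2}\le2\pi.\tag{9}$$

**Step 2: the sets $S_t$ are compact.** By (9), $G$ cannot stay large along a sequence going to the boundary or to infinity. $S_t$ is relatively closed in $\Omega$ and decreases in $t$, so it suffices to take $0<t\le1$. Suppose $S_t$ is not compact. Then it is contained in no compact subset of $\Omega$, and it contains a sequence that eventually leaves every compact subset of $\Omega$.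

*Choosing disjoint discs.* Let $K\subset\Omega$ be compact, and suppose $z\in\Omega$ and $w\in K$ satisfy $|z-w|\le d(z)/2$. Then $d(w)\ge d(z)/2$, so $|z-w|\le d(w)$. Also $d(z)\ge d(w)-d(z)/2$, so $d(z)\ge\frac23d(w)$. Hence every $z$ with $\overline{B(z,d(z)/2)}\cap K\ne\emptyset$ lies in
$$\{z\in\Omega:\operatorname{dist}(z,K)\le\max_Kd,\ d(z)\ge\tfrac23\min_Kd\}.$$
This set is bounded, and a limit of its points lies in $\overline\Omega$ at positive distance from $\partial\Omega$, hence in the set. So it is a compact subset of $\Omega$. Now choose $z_1,z_2,\dots$ from the sequence inductively. Having chosen $z_1,\dots,z_{j-1}$, apply this with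
$$K=\{z_0\}\cup\bigcup_{i<j}\overline{B(z_i,d_i/2)},\qquad d_i=d(z_i),$$
and pick $z_j$ outside the corresponding compact set. Then the closed discs $\overline{B(z_j,d_j/2)}\subset\Omega$ are pairwise disjoint and do not contain $z_0$.

*Each disc costs a fixed amount.* By (4) on $B(z_j,d_j/2)$, $G\ge t/3$ on $B(z_j,d_j/4)$, where also $d\le\frac54d_j$. Since $t\le1$,
$$\iint_{B(z_j,d_j/4)}\min(G,1)^2d^{-2}\ge\frac{t^2}9\cdot\frac{16}{25d_j^2}\cdot\frac{\pi d_j^2}{16}=\frac{\pi t^2}{225}$$
for every $j$. Summing over infinitely many disjoint discs contradicts (9). So setup (S) holds. Choose $T$ and $g$ as in Section 4.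

**Step 3: the mean of $\log d$ on $\{g=t\}$ is at most $\log t+C$.** Since $g\to\infty$ at $z_0$, there is $\rho_0>0$ with $|z-z_0|\ge\rho_0$ on $\{g\le1\}$. There
$$d(z)\le d(z_0)+|z-z_0|\le C_1|z-z_0|,\qquad C_1=1+\frac{d(z_0)}{\rho_0}\ge1.$$
So $B(z,d(z)/C_1)\subset\Omega\setminus\{z_0\}$, $g$ is positive harmonic there, and (4) yields $|\nabla g(z)|\le2C_1g(z)/d(z)$. Hence on $\{g=t\}$, for regular $t\in(0,1)$,
$$\log d\le\log t+\log(2C_1)-\log|\nabla g|.$$
The lossy factor, now $2C_1$, has become an additive constant. Taking $M[\cdot](t)$, Lemma 2(1) and (3) give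
$$M[\log d](t)\le\log t+\log(2C_1)+C_0.$$

**Step 4: conclusion.** Lemma 3 with $\lambda=1$ gives $c\le\frac14$. $\blacksquare$

## 8. Proof of Theorem 2: a pole close to the boundary point

Applying Theorem 1 to a component $D$ of $\Omega\cap B(\zeta,r)$ does not help. It concerns $\operatorname{dist}(z,\partial D)\le d(z)$, so the quotients with $d$ are *larger* than those it controls. If we repeat the proof in $D$, the level lines of the Green function of $D$ also run along the circle $\partial B(\zeta,r)$, where $d$ need not be small and the bound $\log d\le\log t+\dots$ breaks down. The remedy is to place the pole so close to a suitable boundary point of $\Omega$ that, in the average $M$, the part of a level line far from this point has weight at most $4\varepsilon$. Then $\lambda=1-4\varepsilon$ is available.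

Assume $c:=c(\zeta,r)>0$; otherwise there is nothing to prove.

**Step 1: normalization to an accessible boundary point.** Choose $z_1\in\Omega$ with $|z_1-\zeta|<r/4$ and let $\zeta'\in\partial\Omega$ be a nearest boundary point to $z_1$. Then $|\zeta'-z_1|\le|\zeta-z_1|<r/4$ and $|\zeta'-\zeta|<r/2$, so $B(\zeta',r/2)\subset B(\zeta,r)$. The quotient is invariant under translation and scaling, so let $\zeta'=0$ and $r/2=1$. Then $0\in\partial\Omega$, hence $d(z)\le|z|$. Also $|z_1|=d(z_1)<\frac12$, and
$$\iint|\nabla\varphi|^2\ge c\iint\varphi^2d^{-2}\quad\text{for Lipschitz }\varphi\text{ compactly supported in }\Omega\cap\mathbb D.\tag{10}$$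
We have $B(z_1,|z_1|)\subset\Omega\cap\mathbb D$, since $|z_1|=d(z_1)$ and $2|z_1|<1$. Let $D$ be the component of $\Omega\cap\mathbb D$ containing this disc. For $z$ on the half-open segment $(0,z_1]$ we have $|z-z_1|+|z|=|z_1|$, so $B(z,|z|)\subset B(z_1,|z_1|)\subset D$. For $z\in D$ put
$$d^*(z)=\min(d(z),1-|z|).$$
The disc $B(z,d^*(z))\subset\Omega\cap\mathbb D$ is connected and contains $z$, so $B(z,d^*(z))\subset D$.

**Step 2: a harmonic function $v\ge|z|^2$ that detects distance from $0$.** Let $D_n\uparrow D$ be a smooth exhaustion as in Section 3 with base point $z_1$, and let $v_n$ be the harmonic function in $D_n$ with boundary values $|z|^2$. Since $|z|^2$ is subharmonic, $|z|^2\le v_n\le1$. On $\partial D_n$ we have $v_{n+1}\ge|z|^2=v_n$, so $v_n$ increases with $n$. Hence $v_n\uparrow v$ with $v$ harmonic in $D$ and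
$$|z|^2\le v\le1.$$
Put $w_n=v_n-|z|^2\ge0$, extended by $0$. It is smooth up to $\partial D_n$ and vanishes there, so it is Lipschitz with compact support in $D$. Since $-\Delta w_n=4$ in $D_n$ and $w_n\le1$, integration by parts gives $\iint|\nabla w_n|^2=4\iint w_n\le4\pi$. By (10) and monotone convergence, $w=v-|z|^2$ satisfies
$$c\iint_Dw^2d^{-2}\le4\pi.\tag{11}$$

*Example.* If $\Omega$ is the upper half-plane, $D$ is the upper half-disc. Let $V$ be the harmonic function in $D$, continuous on $\overline D$, with boundary values $|z|^2$. On $\partial D_n$ we have $|v_n-V|=\big||z|^2-V\big|$, which tends to $0$ uniformly as $n\to\infty$, so $v=V$. In particular $v(z)\to0$ as $z\to0$.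

**Step 3: in general too, $v(z)\to0$ as $z\to0$ along $(0,z_1]$.** Otherwise there are $\delta>0$ and $z_j\to0$ on the segment with $v(z_j)\ge\delta$ and $|z_{j+1}|<|z_j|/3$. On $B(z_j,|z_j|/2)$ we have $|z_j|/2<|z|<\frac32|z_j|$, and $\frac32|z_{j+1}|<\frac12|z_j|$, so these discs are disjoint. The function $v$ is positive harmonic on $B(z_j,|z_j|)\subset D$ (note $v\ge|z|^2>0$, as $0\notin D$). By (4), $v\ge\delta/3$ on $B(z_j,|z_j|/2)$. So there $w\ge\delta/3-\frac94|z_j|^2\ge\delta/6$ for large $j$, while $d\le|z|\le\frac32|z_j|$. Each such disc contributes at least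
$$\frac{\delta^2}{36}\cdot\frac4{9|z_j|^2}\cdot\frac{\pi|z_j|^2}4=\frac{\pi\delta^2}{324}$$
to $\iint_Dw^2d^{-2}$, which contradicts (11).

Fix $\varepsilon\in(0,\frac14)$ and choose $z_0\in(0,z_1]$ with $|z_0|<\frac14$ and $v(z_0)\le\varepsilon$.

**Step 4: the Green function of $D$ with pole $z_0$ and its decay at the circle.** Take $U=D$ and an exhaustion with base point $z_0$. By the maximum principle $G_n\le G_{\mathbb D}(\cdot,z_0)$, the Green function of $\mathbb D$. So case (II) holds, $G\le G_{\mathbb D}(\cdot,z_0)$, and (10) applied to $\min(G_n,1)$, with (5) and monotone convergence, gives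
$$c\iint_D\min(G,1)^2d^{-2}\le2\pi.\tag{12}$$
For $z\in D$ with $|z|\ge\frac12$ we have $|z-z_0|\ge\frac14$. Using $|1-\bar z_0z|^2=|z-z_0|^2+(1-|z|^2)(1-|z_0|^2)$ and $\log(1+x)\le x$,
$$G(z)\le\log\left|\frac{1-\bar z_0z}{z-z_0}\right|=\frac12\log\left(1+\frac{(1-|z|^2)(1-|z_0|^2)}{|z-z_0|^2}\right)\le\frac{1-|z|^2}{2|z-z_0|^2}\le16(1-|z|).\tag{13}$$

**Step 5: the sets $S_t$ are compact.** As before, $0<t\le1$ suffices. Put $\eta=t/16$. By (13), $S_t\subset\{|z|\le1-\eta\}$ (if $|z|<\frac12$ this is clear, since $\eta\le\frac1{16}$). $S_t$ is bounded and relatively closed in $D$, so if it is not compact there are $z_j\in S_t$ with $\operatorname{dist}(z_j,\partial D)\to0$. Since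
$$\operatorname{dist}(z_j,\partial D)\ge d^*(z_j)\ge\min(d(z_j),\eta),$$
we get $d_j=d(z_j)\to0$. Pass to a subsequence with $d_j<\eta$, $d_j<d(z_0)/2$ and $d_{j+1}<d_j/3$. Then $d^*(z_j)=d_j$. Also $|z_j-z_0|\ge d(z_0)-d_j>d_j$, so $B(z_j,d_j)\subset D\setminus\{z_0\}$. On $B(z_j,d_j/2)$ the function $d$ takes values in $(d_j/2,3d_j/2)$. These intervals are disjoint for different $j$, so the discs are disjoint. By (4), $G\ge t/3$ on $B(z_j,d_j/2)$, so each disc contributes at least
$$\frac{t^2}9\cdot\frac4{9d_j^2}\cdot\frac{\pi d_j^2}4=\frac{\pi t^2}{81}$$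
to $\iint_D\min(G,1)^2d^{-2}$, which contradicts (12). So setup (S) holds with $U=D$. Take $T$ and $g$ as in Section 4.

**Step 6: the mean of $\log d^*$.** This repeats Step 3 of Section 7 with $d^*$, the quantity that Harnack sees. Let $t\in(0,1)$ be regular. There is $\rho_0\in(0,1)$ with $|z-z_0|\ge\rho_0$ on $\{g\le1\}$. Since $d^*\le1$, for such $z$ the disc $B(z,\rho_0d^*(z))$ lies in $D\setminus\{z_0\}$ and $g$ is positive harmonic on it, so $|\nabla g|\le2g/(\rho_0d^*)$. On $\{g=t\}$ this reads $\log d^*\le\log t+\log(2/\rho_0)-\log|\nabla g|$, and Lemma 2(1),(3) gives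
$$M[\log d^*](t)\le\log t+\log(2/\rho_0)+C_0.\tag{14}$$

**Step 7: from $d^*$ to $d$.** In $D$ we claim
$$\log d\le\log d^*+1_{\{|z|\ge1/2\}}\log\frac1{1-|z|}.\tag{15}$$
If $|z|<\frac12$, then $d\le|z|<1-|z|$, so $d^*=d$. If $|z|\ge\frac12$ and $d\le1-|z|$, then $d^*=d$ and the added term is nonnegative. If $|z|\ge\frac12$ and $d>1-|z|$, then $d^*=1-|z|$ and the right side is $0\ge\log d$, because $d\le|z|<1$.

It remains to bound the mean of the added term, and here the choice of the pole pays off. By Lemma 2(1),
$$M[|z|^2](t)\le M[v](t)=v(z_0)\le\varepsilon,$$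
and $1_{\{|z|\ge1/2\}}\le4|z|^2$, so $M[1_{\{|z|\ge1/2\}}](t)\le4\varepsilon$. On $\{g=t\}\cap\{|z|\ge\frac12\}$, (13) gives $Tt=G\le16(1-|z|)$, so
$$0\le\log\frac1{1-|z|}\le\log\frac1t+\Big|\log\frac{16}T\Big|.$$
Taking means in (15) and using (14), with a constant $C$ independent of $t$,
$$M[\log d](t)\le\log t+4\varepsilon\log\frac1t+C=(1-4\varepsilon)\log t+C.$$

**Step 8: conclusion.** Lemma 3 applies with $U=D$ and $\lambda=1-4\varepsilon>0$; its Hardy hypothesis is (10), as $D\subset\Omega\cap\mathbb D$. Hence $c\le\frac1{4(1-4\varepsilon)^2}$. The constant $c$ does not depend on $\varepsilon$, so $\varepsilon\to0$ gives $c\le\frac14$.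

Finally, given a compact $K\subset\Omega$, choose $\zeta\in\partial\Omega$ and $r>0$ with $B(\zeta,r)\cap K=\emptyset$. Then $C_0^\infty(\Omega\cap B(\zeta,r))\subset C_0^\infty(\Omega\setminus K)$, so the best constant for $C_0^\infty(\Omega\setminus K)$ is at most $c(\zeta,r)\le\frac14$. $\blacksquare$
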